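\title{The pseudoarc admits no exactly 2-to-1 map}

\begin{abstract}
We prove that no continuous exactly 2-to-1 map is defined on the pseudoarc, or on any hereditarily indecomposable tree-like continuum. More generally, let $X$ be a hereditarily indecomposable continuum with $\dim X\le 1$ and $H^1(X;\mathbb F_2)=0$, and let $f$ be a map from $X$ to a Hausdorff space whose fibers have at most two points. If the set of points that are alone in their fiber is closed, then it is nonempty and connected. The involution that exchanges the points of each fiber may be discontinuous; the proof repairs it, applies Smith theory to the result, and ends with a Baire category argument. We also show that the pseudoarc does carry a map that is 2-to-1 except for one singleton fiber.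
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{continuum} is a nonempty compact connected metric space; it is \emph{nondegenerate} if it has more than one point. A continuum is \emph{indecomposable} if it is not the union of two proper subcontinua, and \emph{hereditarily indecomposable} if each of its subcontinua is indecomposable. A continuum $X$ is \emph{arclike} (or \emph{chainable}) if for every $\varepsilon>0$ there is an \emph{$\varepsilon$-map} of $X$ onto $[0,1]$, that is, a continuous surjection $g\colon X\to[0,1]$ all of whose fibers $g^{-1}(t)$ have diameter less than $\varepsilon$. The \emph{pseudoarc} $P$ is the unique, up to homeomorphism, nondegenerate hereditarily indecomposable arclike continuum. Throughout, \emph{map} means continuous function, and a function is \emph{exactly 2-to-1} if each point of its image has exactly two preimages. The following question is posed in \cite{problem}.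

\medskip
\noindent\textbf{Problem.} Is there an exactly 2-to-1 map from the pseudoarc onto some continuum?
\medskip

One may equally ask for a map onto some Hausdorff space, since a Hausdorff image of a continuum is a metrizable continuum.

The circle carries the exactly 2-to-1 map $z\mapsto z^2$. On the arc $[-1,1]$ the map $t\mapsto |t|$ misses by one point: the fiber over $0$ is a singleton. The difference lies in the involution $\tau$ that exchanges the two points of each fiber. On the circle it is the antipodal map. A continuous involution of an arc, on the other hand, is either increasing, and then it is the identity (if $\tau(t)>t$, then $t=\tau\tau(t)>\tau(t)$, and likewise with the inequalities reversed), or decreasing, and then it has exactly one fixed point. So its fixed point set is nonempty and connected. The same holds for every continuous involution of an arclike continuum (Proposition~\ref{prop:smith} and Lemma~\ref{lem:treelike}), and this suggests a negative answer.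

The difficulty is that continuity of a 2-to-1 map does not make $\tau$ continuous. For the arc this freedom is of no use: the arc does not admit even a finitely discontinuous 2-to-1 function. But there are decomposable arclike continua that support an exactly 2-to-1 map, so being arclike does not decide the matter, and an answer for the pseudoarc has to come from the way hereditary indecomposability constrains the discontinuities of $\tau$. It constrains them enough to recover the conclusion that holds for continuous involutions. Below, $\dim$ is covering dimension, cohomology is \v{C}ech cohomology, and $\mathbb F_2$ is the field with two elements.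

\begin{theorem}\label{thm:main}
Let $X$ be a hereditarily indecomposable continuum with $\dim X\le 1$ and $H^1(X;\mathbb F_2)=0$. Let $f\colon X\to Y$ be a map into a Hausdorff space, all of whose fibers have at most two points, and let $F=\{x\in X: f^{-1}(f(x))=\{x\}\}$. If $F$ is closed, then $F$ is nonempty and connected.
\end{theorem}

A continuum is \emph{tree-like} if it has finite open covers of arbitrarily small mesh whose nerves are trees.

\begin{corollary}\label{cor:no}
No hereditarily indecomposable continuum $X$ with $\dim X\le1$ and $H^1(X;\mathbb F_2)=0$ admits an exactly 2-to-1 map onto a Hausdorff space. In particular, neither the pseudoarc nor any hereditarily indecomposable tree-like continuum does.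
\end{corollary}

So the answer to the Problem is no. The analogue of $t\mapsto|t|$, however, exists on the pseudoarc.

\begin{corollary}\label{cor:one}
Let $f$ be a map from the pseudoarc to a Hausdorff space whose fibers have at most two points, and suppose that the set $F$ of points lying in singleton fibers is closed and totally disconnected (for example, finite). Then there is exactly one singleton fiber. This case occurs.
\end{corollary}

Thus a map on the pseudoarc with fibers of at most two points can have exactly one singleton fiber, and cannot have exactly $n$ of them for any other finite $n$, including $n=0$.

The proof of Theorem~\ref{thm:main} runs as follows. Section~\ref{sec:smith} treats continuous involutions. Section~\ref{sec:tau} shows on two small examples the two ways in which $\tau$ can be discontinuous and how each is cured, and it reduces the theorem to the case where no proper subcontinuum containing $F$ is $\tau$-invariant. Section~\ref{sec:free} studies the subcontinua on which $\tau$ moves points by a definite amount. In Section~\ref{sec:sigma} the two cures are carried out together; Smith theory then produces an invariant subcontinuum containing $F$, which by the reduction is all of $X$. Section~\ref{sec:baire}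 shows that this is incompatible with the Baire category theorem unless $F=X$. The corollaries are proved in Section~\ref{sec:cor}.

\section{Background}\label{sec:background}

\subsection*{Continua}
Let $X$ be a compact metric space with metric $d$. We use the following facts; the ones on continua can be found in \cite{NadlerC,NadlerH}.

\begin{enumerate}
\item[(C1)] \emph{Comparability.} If $X$ is a hereditarily indecomposable continuum, two subcontinua $A,B$ that intersect are \emph{comparable}: $A\subset B$ or $B\subset A$. Indeed $A\cup B$ is an indecomposable continuum, so it equals $A$ or $B$.
\item[(C2)] A proper subcontinuum of an indecomposable continuum $K$ has empty interior in $K$.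
\item[(C3)] \emph{Limits.} The subcontinua of $X$ form a compact space in the Hausdorff metric. If $A_n\to A$, then every point of $A$ is the limit of a sequence $a_n\in A_n$, and every limit point of such a sequence lies in $A$.
\item[(C4)] \emph{Order arcs.} If $C\subsetneq C'$ are subcontinua, there is a chain of continua from $C$ to $C'$ that is an arc in the Hausdorff metric. In particular, every open set containing $C$ contains a continuum $C''$ with $C\subsetneq C''\subset C'$.
\item[(C5)] \emph{Whitney maps.} There is a continuous real function $\mu$ on the space of subcontinua of $X$ that vanishes on singletons and satisfies $\mu(A)<\mu(B)$ whenever $A\subsetneq B$. One thinks of $\mu(A)$ as the size of $A$.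
\item[(C6)] If a component of $X$ is contained in an open set $O$, it has a clopen neighborhood contained in $O$. The space $X$ has only countably many clopen subsets.
\item[(C7)] If $S\subset X$ is closed, the components of $S$ and the singletons of $X\setminus S$ form an upper semicontinuous decomposition. The quotient space is compact metrizable, and the image of $S$ in it is totally disconnected.
\item[(C8)] If $q\colon X\to X'$ is a map onto a compact metric space and all fibers of $q$ are connected, then preimages of continua under $q$ are continua.
\end{enumerate}

We use the Baire category theorem in this form: if a nonempty locally compact metric space is the union of countably many closed subsets, one of them has nonempty interior. We also use freely that a sequence in a compact metric space with only one limit point converges to it.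

\subsection*{Dimension and sheaves}
Let $Z$ be compact metrizable. A closed subset of $Z$ has dimension at most $\dim Z$; if $Z$ is totally disconnected, then $\dim Z\le0$; and if $Z$ is a countable union of closed sets of dimension at most $1$, then $\dim Z\le 1$ (the countable sum theorem). On $Z$, \v{C}ech and sheaf cohomology agree. We write $\mathbb F_2$ also for the sheaf of locally constant $\mathbb F_2$-valued functions, so that $H^0(Z;\mathbb F_2)$ is zero if $Z$ is empty, is $\mathbb F_2$ if $Z$ is nonempty and connected, and has dimension at least $2$ otherwise. For a map $g\colon Q\to Z$, the sections of the sheaf $g_*\mathbb F_2$ over an open $W\subset Z$ are the locally constant $\mathbb F_2$-valued functions on $g^{-1}(W)$.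

\begin{enumerate}
\item[(S1)] If $\dim Z\le1$, then $H^i(Z;\mathcal A)=0$ for all $i\ge2$ and every sheaf $\mathcal A$ of abelian groups on $Z$.
\item[(S2)] For a map $g\colon Q\to Z$ of compact metrizable spaces, the stalk of $g_*\mathbb F_2$ at $z$ is $H^0(g^{-1}(z);\mathbb F_2)$, and $H^1(Z;g_*\mathbb F_2)\to H^1(Q;\mathbb F_2)$ is injective. If the fibers of $g$ are finite, then $H^i(Z;g_*\mathbb F_2)=H^i(Q;\mathbb F_2)$ for all $i$.
\end{enumerate}

For a closed set $C\subset Z$ with inclusion $\iota$, let $\mathcal L_C\subset\mathbb F_2$ be the subsheaf of the locally constant functions that vanish on $C$. Its stalk is $0$ at points of $C$ and $\mathbb F_2$ elsewhere, while by (S2) the stalk of $\iota_*\mathbb F_2$ is $\mathbb F_2$ at points of $C$ and $0$ elsewhere. Hence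
\begin{equation}\label{eq:pair}
0\to\mathcal L_C\to\mathbb F_2\to \iota_*\mathbb F_2\to0
\end{equation}
is exact, and $H^i(Z;\iota_*\mathbb F_2)=H^i(C;\mathbb F_2)$ by (S2).

\section{Continuous involutions of acyclic curves}\label{sec:smith}

An \emph{acyclic curve} is a continuum $Q$ with $\dim Q\le1$ and $H^1(Q;\mathbb F_2)=0$; a point is allowed. The proof of Theorem~\ref{thm:main} passes to subcontinua and to quotients, and the class of acyclic curves is closed under both operations in the form we need.

\begin{lemma}\label{lem:acyclic}
Let $X$ be an acyclic curve.
\begin{enumerate}
\item[(a)] Every subcontinuum $C$ of $X$ is an acyclic curve.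
\item[(b)] If $S\subset X$ is closed and $q\colon X\to Q$ collapses each component of $S$ to a point, then $Q$ is an acyclic curve.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $\dim C\le \dim X\le1$. The sequence \eqref{eq:pair} gives an exact sequence $H^1(X;\mathbb F_2)\to H^1(C;\mathbb F_2)\to H^2(X;\mathcal L_C)$. The first group vanishes by hypothesis and the last by (S1).

(b) By (C7), $Q$ is a continuum and $q(S)$ is compact and totally disconnected, so $\dim q(S)\le0$. The open set $X\setminus S$ is a countable union of compact sets, each of dimension at most $1$, and $q$ embeds each of them. By the countable sum theorem $\dim Q\le1$. The fibers of $q$ are nonempty and connected, so by (S2) the natural map $\mathbb F_2\to q_*\mathbb F_2$ is an isomorphism on stalks. Hence $H^1(Q;\mathbb F_2)=H^1(Q;q_*\mathbb F_2)$ injects into $H^1(X;\mathbb F_2)=0$.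
\end{proof}

The next result, a case of Smith theory, is Theorem~\ref{thm:main} for maps whose involution is continuous; here hereditary indecomposability is not needed.

\begin{proposition}\label{prop:smith}
If $Q$ is an acyclic curve and $\rho\colon Q\to Q$ is a map with $\rho^2=\mathrm{id}$, then the fixed point set $\Phi$ of $\rho$ is nonempty and connected.
\end{proposition}

\begin{proof}
Let $\pi\colon Q\to Z=Q/\rho$ be the orbit map. The orbit relation is closed in $Q\times Q$, so $Z$ is Hausdorff and hence a continuum.

First, $\dim Z\le1$. The map $\pi$ embeds the compact set $\Phi$. Every point of $Q\setminus\Phi$ has a compact neighborhood $N$ with $N\cap\rho(N)=\emptyset$, which $\pi$ also embeds, and countably many such $N$ cover $Q\setminus\Phi$. The countable sum theorem applies.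

Let $\mathcal L=\mathcal L_{\pi(\Phi)}$. If $s$ is a locally constant function on $\pi^{-1}(W)$, then $s+s\circ\rho$ is locally constant, $\rho$-invariant and zero on $\Phi$, so it descends to a section of $\mathcal L$ over $W$. This defines the second arrow in
\begin{equation}\label{eq:transfer}
0\to\mathbb F_2\to\pi_*\mathbb F_2\to\mathcal L\to0 ,
\end{equation}
the first arrow being composition with $\pi$. The sequence is exact, as one sees on stalks using (S2): at a point of $\pi(\Phi)$ it reads $0\to\mathbb F_2\to\mathbb F_2\to0\to0$, and at any other point it reads $0\to\mathbb F_2\to\mathbb F_2^2\to\mathbb F_2\to0$ with the diagonal map followed by the sum. Since $\pi$ has finite fibers, $H^i(Z;\pi_*\mathbb F_2)=H^i(Q;\mathbb F_2)$. In the exact sequence $H^1(Q;\mathbb F_2)\to H^1(Z;\mathcal L)\to H^2(Z;\mathbb F_2)$ the outer groups vanish, by hypothesis and by (S1). So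
\[
H^1(Z;\mathcal L)=0 .
\]

Suppose $\Phi=\emptyset$. Then $\mathcal L=\mathbb F_2$, so $H^1(Z;\mathbb F_2)=0$, and \eqref{eq:transfer} gives an exact sequence
\[
0\to H^0(Z;\mathbb F_2)\to H^0(Q;\mathbb F_2)\to H^0(Z;\mathbb F_2)\to0
\]
in which all three groups are $\mathbb F_2$. This is impossible, so $\Phi\ne\emptyset$.

Finally, \eqref{eq:pair} for $C=\pi(\Phi)\cong\Phi$ and $H^1(Z;\mathcal L)=0$ show that $\mathbb F_2=H^0(Z;\mathbb F_2)\to H^0(\Phi;\mathbb F_2)$ is onto. So $H^0(\Phi;\mathbb F_2)$ has dimension at most $1$, and $\Phi$ is connected.
\end{proof}

Both conditions on $Q$ are needed in Proposition~\ref{prop:smith}. The antipodal map has no fixed point on the circle, which has dimension $1$, nor on the $2$-sphere, which has $H^1=0$.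

\section{The involution of a map}\label{sec:tau}

\subsection*{Orbit-closed involutions}
An \emph{involution} of a compact metric space $X$ is a function $\theta\colon X\to X$ with $\theta^2=\mathrm{id}$, not assumed continuous. We call it \emph{orbit-closed} if
\begin{equation}\label{eq:oc}
x_n\to x\ \text{ and }\ \theta(x_n)\to z\quad\text{imply}\quad z\in\{x,\theta(x)\}.
\end{equation}
Let $f\colon X\to Y$ be a map into a Hausdorff space with fibers of at most two points, and let $\tau$ exchange the points of each two-point fiber and fix the points of the singleton fibers. Then $\tau$ is orbit-closed: from $f(x_n)=f(\tau(x_n))$ we get $f(x)=f(z)$, because limits in $Y$ are unique. This is the only way in which $f$ and $Y$ enter the proof.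

For an orbit-closed involution $\theta$ put $\delta_\theta(x)=d(x,\theta(x))$, so that $\delta_\theta\circ\theta=\delta_\theta$, and define the \emph{singular set}
\[
S(\theta)=\{x:\ \text{there are } x_n\to x \text{ with }\theta(x_n)\to x\}.
\]
Equivalently, $x\in S(\theta)$ if and only if $\inf_O\delta_\theta=0$ for every neighborhood $O$ of $x$.

\begin{lemma}\label{lem:oc}
Let $\theta$ be an orbit-closed involution of $X$.
\begin{enumerate}
\item[(a)] For every $\varepsilon>0$ the set $\{\delta_\theta\ge\varepsilon\}$ is closed, and the restriction of $\theta$ to it is continuous.
\item[(b)] The set $S(\theta)$ is closed and contains $\mathrm{Fix}\,\theta$, and $\theta$ is discontinuous exactly at the points of $S(\theta)\setminus\mathrm{Fix}\,\theta$.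
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\delta_\theta(x_n)\ge\varepsilon$ and $x_n\to x$. Every limit point $z$ of $\theta(x_n)$ has $d(x,z)\ge\varepsilon$, so $z=\theta(x)$ by \eqref{eq:oc}. Hence $\delta_\theta(x)\ge\varepsilon$ and $\theta(x_n)\to\theta(x)$.

(b) The description by neighborhoods shows that $S(\theta)$ is closed, and constant sequences show that it contains $\mathrm{Fix}\,\theta$. By \eqref{eq:oc}, $\theta$ is discontinuous at $x$ if and only if $\theta(x)\neq x$ and $\theta(x_n)\to x$ for some sequence $x_n\to x$.
\end{proof}

So there is one way for $\tau$ to be discontinuous at $x$: the fiber of $x$ is large, but arbitrarily small fibers accumulate at $x$. To apply Proposition~\ref{prop:smith} we must remove such points, and there are two ways to do so. One can redefine the involution to fix $x$, or one can collapse to a point a continuum that contains both $x$ and $\tau(x)$.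

\begin{example}\label{ex:H}
Let $X_1=\{-1,1\}\times[-1,1]$ be two vertical segments in the plane, let $J=[-1,1]\times\{0\}$ be the bar joining their midpoints $a=(1,0)$ and $b=(-1,0)$, and let $X_2=X_1\cup J$, the letter H. Let $f(s,t)=(|s|,s|t|)$. On both spaces the involution of $f$ is given by $\tau(s,t)=(s,-t)$ for $t\neq0$ and $\tau(s,0)=(-s,0)$: each vertical segment is folded at its midpoint, and the bar is folded so that $a$ falls on $b$. With the Euclidean metric, $\delta_\tau(s,t)=2|t|$ for $t\ne0$ and $\delta_\tau(s,0)=2|s|$. The discontinuities of $\tau$ are $a$ and $b$.

On $X_1$ the map $f$ is exactly 2-to-1 onto an arc. The only subcontinuum containing $a$ on which $\delta_\tau$ is bounded away from $0$ is $\{a\}$. If we redefine $\tau$ to fix $a$ and $b$, we obtain the continuous involution $(s,t)\mapsto(s,-t)$. Collapsing the components of $S(\tau)=\{a,b\}$ would achieve nothing.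

On $X_2$ there is one singleton fiber, $\{(0,0)\}$. The subcontinua containing $a$ on which $\delta_\tau$ is bounded away from $0$ are the segments $[r,1]\times\{0\}$ with $0<r\le1$, and there is no largest one. Fixing $a$ and $b$ does not help, because points of the bar near $a$ are sent near $b$. But the segments grow to the half bar $K_a=[0,1]\times\{0\}$, which meets the half bar $K_b$, and when $J=K_a\cup K_b$ is collapsed to a point, $\tau$ induces a continuous involution of the resulting union of four arcs with a common endpoint.
\end{example}

The proof follows this dichotomy. Either a point lies in a largest continuum on which $\delta_\tau$ is bounded away from $0$, and then we declare it fixed, or it does not, and then we collapse. What hereditary indecomposability adds is that the second cure can be applied at all remaining discontinuities at once: the continua $K_a$ and $K_b$ coincide, and they lie in the singular set, so it suffices to collapse the components of that set.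

\subsection*{Reduction to a minimal continuum}
Let $X$, $f$, $F$ be as in Theorem~\ref{thm:main}, with $F$ closed, and let $\tau$ be the involution of $f$; then $F=\mathrm{Fix}\,\tau$. Consider the subcontinua $Z\subset X$ with $F\subset Z$ and $\tau(Z)=Z$. The space $X$ is one of them. The intersection of a chain of them is another, because a nested intersection of continua is a continuum and the bijection $\tau$ commutes with intersections. By Zorn's lemma there is a minimal one, $Z_0$. It is hereditarily indecomposable, it is an acyclic curve by Lemma~\ref{lem:acyclic}(a), and $\tau|_{Z_0}$ is an orbit-closed involution with fixed point set $F$. If $F=Z_0$, then $F$ is nonempty and connected, and the theorem holds. So it suffices to derive a contradiction from $F\neq Z_0$. Renaming $Z_0$ as $X$, we make the following assumptions in Sections~\ref{sec:free}--\ref{sec:baire}.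

\medskip
\noindent\textbf{Standing assumptions.} $X$ is a hereditarily indecomposable acyclic curve, and $\tau$ is an orbit-closed involution of $X$ whose fixed point set $F$ is closed, possibly empty, and different from $X$. No proper subcontinuum $Z$ of $X$ satisfies $F\subset Z$ and $\tau(Z)=Z$. We write $\delta=\delta_\tau$.
\medskip

The space $X$ is nondegenerate, since otherwise $F=X$.

\section{Free continua}\label{sec:free}

A subcontinuum $A$ of $X$, possibly a singleton, is \emph{free} if $\inf_A\delta>0$. Subcontinua of free continua are free, free continua miss $F$, and $\{x\}$ is free if and only if $x\notin F$. If $A$ is free, then $\tau|_A$ is continuous by Lemma~\ref{lem:oc}(a), so $\tau(A)$ is a continuum, and it is free because $\delta\circ\tau=\delta$. Thus $A\mapsto\tau(A)$ is an inclusion-preserving bijection of the set of free continua.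

\begin{lemma}\label{lem:disjoint}
If $A$ is free, then $A\cap\tau(A)=\emptyset$. In particular $X$ is not free.
\end{lemma}

\begin{proof}
Otherwise $A$ and $\tau(A)$ are comparable by (C1), and applying $\tau$ to either inclusion gives the other, so $\tau(A)=A$. Then $\tau|_A$ is a continuous involution without fixed points of the acyclic curve $A$, contrary to Proposition~\ref{prop:smith}.
\end{proof}

A free continuum is \emph{maximal} if no free continuum contains it properly. By (C1), a free continuum that meets a maximal one is contained in it; in particular distinct maximal free continua are disjoint. Let $M$ be the union of the maximal free continua. Then $M\cap F=\emptyset$, and $\tau(M)=M$ because $A\mapsto\tau(A)$ preserves maximality. In Example~\ref{ex:H}, $M=\{a,b\}$ for $X_1$ and $M=\emptyset$ for $X_2$.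

\subsection*{Points of $M$}
We want to redefine $\tau$ as the identity on $M$ without destroying \eqref{eq:oc}. For this, points outside $M$ that are close to a maximal free continuum $A$ must be sent close to $A$, not close to $\tau(A)$. Points near $A$ that are sent near $\tau(A)$ may well exist and accumulate on $A$; the next lemma shows that they themselves lie in $M$. It groups them into countably many compact sets, which will later feed the Baire category theorem.

\begin{lemma}\label{lem:blocks}
There is a countable family of pairs $(V,\Omega)$, called \emph{blocks}, with $V$ compact, $\Omega$ open and $V\subset\Omega\subset X\setminus F$, such that $M$ is the union of the sets $V$ and every block has the following properties.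
\begin{enumerate}
\item[(a)] Every component of $V$ is a maximal free continuum.
\item[(b)] If $x_n\in\Omega\setminus V$ and $x_n\to x\in V$, then $\tau(x_n)\to x$.
\item[(c)] Every component of $V$ meets $\overline{\Omega\setminus V}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Fix a countable base $\mathcal B$ of $X$ closed under finite unions. Let $A$ be a maximal free continuum; we construct a block with $A\subset V$. The compact set $A$ is disjoint from $\tau(A)$ by Lemma~\ref{lem:disjoint} and from the closed set $F$. So there are $G_1,G_2\in\mathcal B$ with
\[
A\subset G_1,\qquad \tau(A)\subset G_2,\qquad \overline{G_1}\cap\overline{G_2}=\emptyset,\qquad \overline{G_1}\cap F=\emptyset .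
\]
Let $W=\{x\in\overline{G_1}:\tau(x)\in\overline{G_2}\}$. On $W$ we have $\delta\ge\varepsilon$, where $\varepsilon>0$ is the distance between $\overline{G_1}$ and $\overline{G_2}$. By Lemma~\ref{lem:oc}(a), $W$ is closed. The components of $W$ are free, and $A\subset W$ is maximal, so $A$ is a component of $W$.

Let $O$ be the interior of $\{x\in G_1:\tau(x)\in G_1\cup G_2\}$. Then $A\subset O$. For otherwise there are $x\in A$ and $x_n\to x$ with $x_n\in G_1$ and $\tau(x_n)\notin G_1\cup G_2$; a limit point of $\tau(x_n)$ lies outside the open set $G_1\cup G_2$, whereas by \eqref{eq:oc} it is $x\in G_1$ or $\tau(x)\in G_2$. By (C6) there is a set $V$, clopen in $W$, with $A\subset V\subset O$. Put $\Omega=O\setminus(W\setminus V)$. This set is open, $\Omega\cap W=V$, and $\Omega\subset G_1$ misses $F$. The pair $(V,\Omega)$ is determined by $(G_1,G_2,V)$; there are countably many choices of $(G_1,G_2)$ and, by (C6), countably many clopen subsets of each $W$. So only countably many blocks arise as $A$ varies, and the sets $V$ cover $M$. By (a), which we prove next, they are contained in $M$.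

(a) Let $E$ be a component of $V$. Since $V$ is clopen in $W$, $E$ is a component of $W$, and it is free. Suppose $E\subsetneq E'$ with $E'$ free. By (C4) there is a continuum $E''$ with $E\subsetneq E''\subset E'$ and $E''\subset O$. As $E''$ is free, $\tau(E'')$ is connected, and it lies in the union of the disjoint open sets $G_1$ and $G_2$. It contains $\tau(E)$, which lies in $\overline{G_2}$ and so misses $G_1$. Hence $\tau(E'')\subset G_2$, and since $E''\subset G_1$ we get $E''\subset W$. This contradicts the fact that $E$ is a component of $W$.

(b) A point $y\in\Omega\setminus V$ lies in $O$ and not in $W$, so $\tau(y)\in G_1\cup G_2$ and $\tau(y)\notin\overline{G_2}$; that is, $\tau(y)\in G_1$. Therefore every limit point of $\tau(x_n)$ lies in $\overline{G_1}$, while $\tau(x)\in\overline{G_2}$. By \eqref{eq:oc} the only limit point is $x$.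

(c) Let $E$ be a component of $V$ that misses $\overline{\Omega\setminus V}$. Then $G=\Omega\setminus\overline{\Omega\setminus V}$ is open and $E\subset G\subset V$. Since $E$ is free, $E\neq X$, and (C4) gives a continuum $E'$ with $E\subsetneq E'\subset G\subset V$. So $E$ is not a component of $V$, a contradiction.
\end{proof}

\subsection*{Points outside $F\cup M$}
For $x\notin F\cup M$ let $\kappa_x$ be the union of the free continua containing $x$, and let $K_x=\overline{\kappa_x}$. The set $\kappa_x$ is connected, so $K_x$ is a continuum. Since $F$ and $M$ are $\tau$-invariant, $\tau(x)\notin F\cup M$, and $\kappa_{\tau(x)}=\tau(\kappa_x)$ because $\tau$ permutes the free continua.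

\begin{lemma}\label{lem:K}
Let $x\notin F\cup M$. The free continua containing $x$ form a chain and miss $F\cup M$. The continuum $K_x$ is not free, and it is contained in every subcontinuum $Z\ni x$ that is not free.
\end{lemma}

\begin{proof}
The free continua containing $x$ form a chain by (C1). If one of them met $M$, it would lie in a maximal free continuum and $x$ would be in $M$. If $K_x$ were free, it would contain every free continuum containing it, since such a continuum lies in $\kappa_x$; so it would be maximal, and again $x\in M$. Finally, let $Z\ni x$ be a subcontinuum that is not free and let $A\ni x$ be free. They are comparable, and $Z\subset A$ would make $Z$ free. So $A\subset Z$, whence $\kappa_x\subset Z$ and $K_x\subset Z$.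
\end{proof}

Thus $K_x$ is the smallest continuum through $x$ on which $\delta$ is not bounded away from $0$. The key fact is that it contains $\tau(x)$. It is not hard to see that $K_x$ and $K_{\tau(x)}$ meet. In Example~\ref{ex:H} that is all one can say, but here intersecting continua are comparable, and what remains is to exclude a proper inclusion.

\begin{lemma}\label{lem:KK}
$K_{\tau(x)}=K_x$ for every $x\notin F\cup M$.
\end{lemma}

\begin{proof}
Let $K=K_x$ and $L=K_{\tau(x)}=\overline{\tau(\kappa_x)}$. We first note that
\begin{equation}\label{eq:KL}
\tau(K\setminus L)\subset L .
\end{equation}
Indeed, for $y\in K\setminus L$ take $y_n\in\kappa_x$ with $y_n\to y$ and $\tau(y_n)\to z$. Then $z\in L$, so $z\ne y$, and $z=\tau(y)$ by \eqref{eq:oc}.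

If $K\cap L=\emptyset$, then \eqref{eq:KL} bounds $\delta$ on $K$ from below by the distance between $K$ and $L$, so $K$ is free, contrary to Lemma~\ref{lem:K}. Hence $K$ and $L$ are comparable. Exchanging $x$ and $\tau(x)$ if necessary, we may assume $L\subset K$. Suppose $L\ne K$.

We claim that $L\cap\kappa_x=\emptyset$. Suppose not; then some free continuum containing $x$ meets $L$. Since $L$ is closed and $L\neq K$, we have $\kappa_x\not\subset L$, so some free continuum containing $x$ is not contained in $L$. The larger of these two continua, $A$, has both properties, so $L\subset A$ by (C1). Then $\tau(A)\subset\tau(\kappa_x)\subset L\subset A$, contrary to Lemma~\ref{lem:disjoint}.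

Now we look for a piece of $L$ on which $\delta$ is bounded below. The space $L$ is the union of the closed sets $F\cap L$ and $L_k=\{y\in L:\delta(y)\ge1/k\}$, $k\ge1$. The set $F\cap L$ misses $\tau(\kappa_x)$, which is dense in $L$, so it has empty interior in $L$. By the Baire category theorem some $L_k$ contains a nonempty set $U$ open in $L$. Choose $y\in U\cap\tau(\kappa_x)$; then $\tau(y)\in\kappa_x$, so $\tau(y)\notin L$ by the claim.

By (C2), $L$ has empty interior in the indecomposable continuum $K$, so there are $y_n\in K\setminus L$ with $y_n\to y$. By \eqref{eq:KL}, $\tau(y_n)\in L$. Every limit point of $\tau(y_n)$ lies in $L\cap\{y,\tau(y)\}=\{y\}$, so $\tau(y_n)\to y$. Hence $\tau(y_n)\in U\subset L_k$ for large $n$, that is, $d(y_n,\tau(y_n))\ge1/k$. But $y_n$ and $\tau(y_n)$ both converge to $y$, a contradiction.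
\end{proof}

\section{The modified involution and its singular set}\label{sec:sigma}

We carry out the first cure. Let $\sigma=\tau$ on $X\setminus M$ and $\sigma=\mathrm{id}$ on $M$. Since $\tau(M)=M$, $\sigma$ is an involution, and $\mathrm{Fix}\,\sigma=F\cup M$.

\begin{lemma}\label{lem:sigma}
The involution $\sigma$ is orbit-closed, and $\sigma(Z)$ is a continuum for every subcontinuum $Z$ of $X$.
\end{lemma}

\begin{proof}
Let $x_n\to x$ and $\sigma(x_n)\to z$. If $x_n\in M$ for infinitely many $n$, then $z=x$. Otherwise we may assume that no $x_n$ is in $M$, so that $\tau(x_n)\to z$. If $x\notin M$, then $z\in\{x,\tau(x)\}=\{x,\sigma(x)\}$. If $x\in M$, take a block $(V,\Omega)$ with $x\in V$. Since $V\subset M$ and $\Omega$ is open, $x_n\in\Omega\setminus V$ for large $n$, and Lemma~\ref{lem:blocks}(b) gives $z=x$.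

Let $Z$ be a subcontinuum. If $Z$ is free and misses $M$, then $\sigma(Z)=\tau(Z)$ is a continuum. If $Z$ is free and meets $M$, then $Z$ lies in a maximal free continuum, so $Z\subset M$ and $\sigma(Z)=Z$. If $Z$ is not free, then again $\sigma(Z)=Z$: points of $Z\cap(F\cup M)$ are fixed by $\sigma$, and for $z\in Z\setminus(F\cup M)$ Lemmas~\ref{lem:KK} and~\ref{lem:K} give $\sigma(z)=\tau(z)\in K_{\tau(z)}=K_z\subset Z$; thus $\sigma(Z)\subset Z$, and applying $\sigma$ gives the reverse inclusion.
\end{proof}

So $\sigma$ may still be discontinuous, but it no longer tears continua apart. Let $S=S(\sigma)$ be its singular set. By Lemma~\ref{lem:oc}(b), $S$ is closed, $F\cup M\subset S$, and $\sigma$ is continuous at every point of $X\setminus S$. For the second cure we want to collapse the components of $S$, and this removes a discontinuity at $x$ only if $x$ and $\sigma(x)$ lie in the same component. On $X_2$ of Example~\ref{ex:H} this fails, as $S=\{a,b,(0,0)\}$ there. In a hereditarily indecomposable continuum the singularity spreads from $x$ along $K_x$. The reason is that there is only one continuum of a given size through $x$, so continua of that size through nearby points have no choice but to converge to it.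

\begin{lemma}\label{lem:spread}
If $x\in S\setminus(F\cup M)$, then $K_x\subset S$. Consequently, for every $x\in S$ the point $\sigma(x)$ lies in the component of $S$ containing $x$.
\end{lemma}

\begin{proof}
Let $x\in S\setminus(F\cup M)$ and let $A\ni x$ be free. We show that $A\subset S$; then $\kappa_x\subset S$, and $K_x\subset S$ because $S$ is closed. By Lemma~\ref{lem:K}, $A$ misses $M$, so $\sigma=\tau$ on $A$, and by Lemma~\ref{lem:disjoint} the continua $A$ and $\sigma(A)$ are disjoint.

Let $x_n\to x$ with $\sigma(x_n)\to x$, and let $\mu$ be a Whitney map. Along an order arc from $\{x_n\}$ to $X$ the function $\mu$ takes every value between $0$ and $\mu(X)$, so there are continua $C_n\ni x_n$ with $\mu(C_n)=\mu(A)$. The sets $\sigma(C_n)$ are continua by Lemma~\ref{lem:sigma}. By (C3) we may pass to a subsequence along which $C_n\to C$ and $\sigma(C_n)\to C^*$, with $C$ and $C^*$ continua. Both contain $x$. The continua $C$ and $A$ are comparable and $\mu(C)=\mu(A)$, so $C=A$.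

Next, $C^*\subset A\cup\sigma(A)$. For if $w\in C^*$, then $w=\lim\sigma(c_n)$ with $c_n\in C_n$, a subsequence of $c_n$ converges to some $c\in A$, and $w\in\{c,\sigma(c)\}$ by \eqref{eq:oc} for $\sigma$. Since $C^*$ is connected, meets $A$, and $A$ and $\sigma(A)$ are disjoint closed sets, $C^*\subset A$.

Let $y\in A$ and choose $y_n\in C_n$ with $y_n\to y$. Every limit point of $\sigma(y_n)$ lies in $C^*\subset A$ and in $\{y,\sigma(y)\}$, and $\sigma(y)\notin A$. So $\sigma(y_n)\to y$ and $y\in S$.

For the last statement, if $x\in F\cup M$, then $\sigma(x)=x$; otherwise $x$ and $\sigma(x)=\tau(x)$ lie in the continuum $K_x=K_{\tau(x)}\subset S$.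
\end{proof}

\begin{proposition}\label{prop:S}
The set $S$ is nonempty and connected, and in fact $S=X$.
\end{proposition}

\begin{proof}
Let $q\colon X\to Q$ collapse each component of $S$ to a point. By Lemma~\ref{lem:acyclic}(b), $Q$ is an acyclic curve. By Lemma~\ref{lem:spread}, $\sigma$ maps each component of $S$ into itself. Being an involution, it then satisfies $\sigma(S)=S$ and maps $X\setminus S$ onto itself. So $\rho(q(x))=q(\sigma(x))$ defines an involution $\rho$ of $Q$. It fixes every point of $q(S)$. If $x\notin S$, then $x$ and $\sigma(x)$ are distinct points of $X\setminus S$, so $\rho$ does not fix $q(x)$. Thus $\mathrm{Fix}\,\rho=q(S)$.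

The involution $\rho$ is continuous. Let $\xi_n\to\xi$ in $Q$ and write $\xi_n=q(x_n)$. It suffices to show that $\rho(\xi_n)\to\rho(\xi)$ along every subsequence for which $x_n\to x$ and $\sigma(x_n)\to z$ for some $x,z\in X$. Then $q(x)=\xi$ and $\rho(\xi_n)=q(\sigma(x_n))\to q(z)$. If $x\notin S$, then $z=\sigma(x)$ by continuity of $\sigma$ at $x$. If $x\in S$, then $z\in\{x,\sigma(x)\}$ and $q(x)=q(\sigma(x))$. In both cases $q(z)=q(\sigma(x))=\rho(\xi)$.

By Proposition~\ref{prop:smith}, $q(S)$ is nonempty and connected. It is totally disconnected by (C7), so it is a single point, and $S$ has exactly one component.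

Thus $S$ is a subcontinuum containing $F$. It is also $\tau$-invariant: $M\subset S$ and $\tau(M)=M$, while $\tau(S\setminus M)=\sigma(S\setminus M)=S\setminus M$ because $\sigma$ preserves both $S$ and $M$. By the standing assumptions, $S=X$.
\end{proof}

This is the one place where minimality is used. The equality $S=X$ says that $\delta_\sigma$ takes arbitrarily small values in every nonempty open set, and this forces $M$ to be large. Let $U$ be the union of the interiors $\operatorname{int}V$ over all blocks $(V,\Omega)$.

\begin{lemma}\label{lem:U}
The set $U$ is open, nonempty, contained in $M$, and dense in $X\setminus F$.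
\end{lemma}

\begin{proof}
Only density needs proof; it implies $U\ne\emptyset$ because $X\setminus F$ is nonempty. The sets $\{\delta_\sigma\ge1/k\}$ are closed by Lemma~\ref{lem:oc}(a), have empty interior because $S=X$, and cover $X\setminus(F\cup M)$. Let $O\subset X\setminus F$ be nonempty and open in $X\setminus F$, hence in $X$, as $F$ is closed. Then $O$ is covered by these sets and the countably many compact sets $V$. By the Baire category theorem one of the covering sets has an interior point in $O$, and it can only be one of the sets $V$.
\end{proof}

\section{The contradiction}\label{sec:baire}

Let $\mathcal A$ be the family of the maximal free continua that meet $U$; it is nonempty by Lemma~\ref{lem:U}. On each $A\in\mathcal A$ the function $\delta$ is bounded away from $0$. We shall see that each $A\in\mathcal A$ is nevertheless approached by members $A_n$ of $\mathcal A$ on which $\delta$ takes values tending to $0$. Each $A_n$ is approached in the same way, and so on without end. To turn this regress into a contradiction we choose a closed set meeting all members of $\mathcal A$ that is as small as possible, and we make it smaller.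

For a closed set $D\subset X$ let
\[
D'=\{x\in D:\ \inf\nolimits_{D\cap O}\delta=0\ \text{ for every neighborhood } O\text{ of }x\}.
\]
This is a closed subset of $D$.

\begin{lemma}\label{lem:shrink}
If $D$ is closed and $D\not\subset F$, then $D'\neq D$.
\end{lemma}

\begin{proof}
Since $F$ is closed, $D\setminus F$ is open in $D$, so it is a nonempty locally compact space. It is covered by the relatively closed sets $\{x\in D\setminus F:\delta(x)\ge1/k\}$. By the Baire category theorem one of them contains a nonempty set that is open in $D\setminus F$, hence in $D$. The points of this set are not in $D'$.
\end{proof}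

\begin{lemma}\label{lem:persist}
If a closed set $D$ meets every member of $\mathcal A$, then so does $D'$.
\end{lemma}

\begin{proof}
Let $A\in\mathcal A$, and choose a block $(V,\Omega)$ and a point $p\in A\cap\operatorname{int}V$. The component of $V$ containing $p$ is a maximal free continuum meeting $A$, so it equals $A$.

By Lemma~\ref{lem:blocks}(c) there is a point $e\in A\cap\overline{\Omega\setminus V}$. The set $\Omega\setminus V$ is open and misses $F$, so by Lemma~\ref{lem:U} there are $w_n\in U\cap(\Omega\setminus V)$ with $w_n\to e$. As $U\subset M$, each $w_n$ lies in a maximal free continuum $A_n$, and $A_n\in\mathcal A$. Moreover $A_n\cap V=\emptyset$: otherwise $A_n$ would meet, hence equal, a component of $V$, although $w_n\notin V$.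

By (C3), along a subsequence $A_n$ converges to a continuum $R\ni e$. Since the sets $A_n$ miss the open set $\operatorname{int}V$, so does $R$; in particular $p\notin R$ and $A\not\subset R$. But $R$ and $A$ share the point $e$, so they are comparable, and $R\subset A$. This is the reason for working with continua that meet $U$: the interior point $p$ decides which of the two inclusions holds, and so keeps the $A_n$ close to $A$.

By hypothesis there are points $d_n\in A_n\cap D$. Along a further subsequence $d_n\to d_\infty\in R\cap D\subset A\cap D$. Since $d_\infty\in V\subset\Omega$, we have $d_n\in\Omega\setminus V$ for large $n$, and Lemma~\ref{lem:blocks}(b) gives $\tau(d_n)\to d_\infty$. Hence $\delta(d_n)\to0$, and $d_\infty\in A\cap D'$.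
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:main}]
Consider the closed sets $D\subset X$ that meet every member of $\mathcal A$. The space $X$ is one of them, and so is the intersection of a chain of them, because for each $A\in\mathcal A$ the sets $A\cap D$ form a chain of nonempty compact sets. By Zorn's lemma there is a minimal such $D$. By Lemma~\ref{lem:persist} and minimality, $D'=D$. On the other hand $D$ meets some $A\in\mathcal A$, and $A$ misses $F$, so $D\not\subset F$ and $D'\neq D$ by Lemma~\ref{lem:shrink}. Thus the standing assumptions are contradictory, and by the reduction in Section~\ref{sec:tau} the theorem is proved.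
\end{proof}

\begin{remark}
The hypotheses $\dim X\le1$ and $H^1(X;\mathbb F_2)=0$ enter only through Proposition~\ref{prop:smith}, which is applied in Lemma~\ref{lem:disjoint} and Proposition~\ref{prop:S}. Hereditary indecomposability enters through (C1) and, once, through (C2); it cannot be omitted from Corollary~\ref{cor:no}, because of the decomposable arclike continua mentioned in the introduction. That $F$ is closed is used to make $\Omega$ miss $F$ and in the three applications of the Baire category theorem. Without it the standing assumptions are not contradictory: if $\tau$ exchanges two points of a nondegenerate $X$ and fixes all others, then $F\neq X$ is dense, so no proper subcontinuum contains it.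
\end{remark}

\section{The pseudoarc and tree-like continua}\label{sec:cor}

Recall that the \emph{nerve} of a finite open cover has the nonempty members of the cover as vertices, and a simplex for each subfamily with nonempty intersection.

\begin{lemma}\label{lem:treelike}
Every arclike continuum is tree-like, and every tree-like continuum is an acyclic curve.
\end{lemma}

\begin{proof}
Let $g\colon X\to[0,1]$ be an $\varepsilon$-map. There is $\eta>0$ such that $g^{-1}(I)$ has diameter less than $\varepsilon$ for every closed interval $I$ of length at most $\eta$. For otherwise there are $x_n,y_n$ with $d(x_n,y_n)\ge\varepsilon$ and $|g(x_n)-g(y_n)|\to0$, and limits along a subsequence give two points of one fiber at distance at least $\varepsilon$. Cover $[0,1]$ by relatively open intervals $I_1,\dots,I_m$ of length less than $\eta$ such that $I_j\cap I_k\ne\emptyset$ exactly when $|j-k|\le1$. Since $g$ is onto, the sets $g^{-1}(I_j)$ intersect in the same pattern. They form an open cover of mesh less than $\varepsilon$ whose nerve is a path, which is a tree.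

Let $X$ be tree-like. By the Lebesgue number lemma every open cover of $X$ is refined by a finite open cover whose nerve is a tree. In such a cover no three members have a common point, so $\dim X\le1$. The group $H^1(X;\mathbb F_2)$ is the direct limit of the groups $H^1$ of the nerves of open covers; it can be computed along these covers, which are cofinal, and for them the groups vanish.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:no}]
For an exactly 2-to-1 map $F=\emptyset$, which is closed but not nonempty; this contradicts Theorem~\ref{thm:main}. The second statement follows from Lemma~\ref{lem:treelike}.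
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:one}]
By Theorem~\ref{thm:main} and Lemma~\ref{lem:treelike}, $F$ is nonempty and connected. Being totally disconnected, it is one point.

For existence we use the theorem of Lewis \cite{Lewis} that the pseudoarc $P$ has a homeomorphism $\rho$ of period $2$. By Proposition~\ref{prop:smith}, $\Phi=\mathrm{Fix}\,\rho$ is a continuum, and $\Phi\neq P$. We shrink the fixed set to a point and show that the result is again a pseudoarc. Let $q\colon P\to P'$ collapse $\Phi$. By (C7), $P'$ is a continuum; it is nondegenerate, and the fibers of $q$ are connected.

The continuum $P'$ is hereditarily indecomposable. If a subcontinuum $K$ of $P'$ were the union of proper subcontinua $A$ and $B$, then by (C8) the continuum $q^{-1}(K)$ would be the union of the subcontinua $q^{-1}(A)$ and $q^{-1}(B)$, which are proper because $q$ is onto.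

The continuum $P'$ is arclike. Let $\varepsilon'>0$. By uniform continuity choose $\varepsilon>0$ such that points of $P$ at distance less than $\varepsilon$ have $q$-images at distance less than $\varepsilon'/3$, and such that some point of $P$ has distance at least $\varepsilon$ from $\Phi$. Let $g\colon P\to[0,1]$ be an $\varepsilon$-map and let $g(\Phi)=[s,t]$. Every point of $g^{-1}([s,t])$ shares a fiber of $g$ with a point of $\Phi$, so it is at distance less than $\varepsilon$ from $\Phi$; hence $[s,t]\neq[0,1]$. Collapsing $[s,t]$ to a point turns $[0,1]$ into an arc, and $g$ followed by this collapse is constant on $\Phi$, so it factors through a map $g'$ of $P'$ onto an arc. One fiber of $g'$ is $q(g^{-1}([s,t]))$; it lies within $\varepsilon'/3$ of the point $q(\Phi)$, so its diameter is at most $2\varepsilon'/3$. The other fibers are $q$-images of fibers of $g$ and have diameter at most $\varepsilon'/3$. So $g'$ is an $\varepsilon'$-map.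

By uniqueness, $P'$ is a pseudoarc. Since $\rho(\Phi)=\Phi$, $\rho$ induces a continuous involution $\rho'$ of $P'$. If $x\notin\Phi$, then $x$ and $\rho(x)$ are distinct points outside $\Phi$, so $q(\Phi)$ is the only fixed point of $\rho'$. The orbit map $P'\to P'/\rho'$ goes onto a Hausdorff space, as in the proof of Proposition~\ref{prop:smith}; its fibers have at most two points, and exactly one of them is a singleton.
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{2-to-1 maps on hereditarily indecomposable continua},
\texttt{http://www.ams.org/\allowbreak journals/\allowbreak tran/\allowbreak 1991-328-01/\allowbreak S0002-9947-1991-1028310-7/\allowbreak S0002-9947-1991-1028310-7.pdf}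

\bibitem{Lewis}
W.~Lewis, \emph{Periodic homeomorphisms of chainable continua}, Fund. Math. 117 (1983).

\bibitem{NadlerC}
Nadler, \emph{Continuum Theory}.

\bibitem{NadlerH}
Nadler, \emph{Hyperspaces of Sets}.

\end{thebibliography}
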